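# Hausdorff Zariski, Markov and precompact Markov topologies: two counterexamples and one theorem

## Two sequences of elementary matrices with a constant commutator

Let $F$ be a finite field; the field with two elements is enough. Let $V$ be the $F$-vector space with basis $\varepsilon_1,\varepsilon_2,\dots$, and let $\varepsilon_i^*$ be the coordinate functionals. For $v\in V$ and a linear functional $\varphi$, write $v\otimes\varphi$ for the map $z\mapsto\varphi(z)v$. For $i\ne j$ put
$$t_{ij}=1+\varepsilon_i\otimes\varepsilon_j^*,\qquad t_{ij}^{-1}=1-\varepsilon_i\otimes\varepsilon_j^* .$$
So $t_{ij}$ sends $\varepsilon_j$ to $\varepsilon_j+\varepsilon_i$ and fixes every other basis vector. These matrices lie in $G=\bigcup_n SL_n(F)$, where $x\in SL_n(F)$ is identified with the block matrix $\mathrm{diag}(x,1)\in SL_{n+1}(F)$. Write $[x,y]=xyx^{-1}y^{-1}$. For every $m\ge 3$,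
$$[\,t_{1m},\,t_{m2}\,]=t_{12}. \tag{1}$$
To check this, note that conjugating $v\otimes\varphi$ by $x$ gives $(xv)\otimes(\varphi\circ x^{-1})$. Here $t_{1m}\varepsilon_m=\varepsilon_m+\varepsilon_1$, and $\varepsilon_2^*\circ t_{1m}^{-1}=\varepsilon_2^*-\varepsilon_2^*(\varepsilon_1)\varepsilon_m^*=\varepsilon_2^*$. Hence $t_{1m}t_{m2}t_{1m}^{-1}=1+(\varepsilon_m+\varepsilon_1)\otimes\varepsilon_2^*$. Multiplying on the right by $1-\varepsilon_m\otimes\varepsilon_2^*$, and using $\varepsilon_2^*(\varepsilon_m)=0$, we get $1+\varepsilon_1\otimes\varepsilon_2^*=t_{12}$.

The right side of (1) does not depend on $m$, yet each factor on the left is small for large $m$, in its own sense. A given vector $z\in V$ has only finitely many nonzero coordinates, so $t_{1m}z=z$ for all large $m$. The matrices $t_{m2}$ do not have this property, since they move $\varepsilon_2$ to $\varepsilon_2+\varepsilon_m$. They do have it on rows. If $\varphi$ is a finite combination of the $\varepsilon_i^*$, then $\varphi\circ t_{m2}^{-1}=\varphi-\varphi(\varepsilon_m)\varepsilon_2^*$, which equals $\varphi$ for large $m$. So $t_{1m}\to 1$ in the topology $T_1$ of pointwise convergence on vectors, $t_{m2}\to1$ in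 the topology $T_2$ of pointwise convergence on rows, and the same holds for the inverses.

This is what (1) is for. Let $T$ be a topology on $G$ that is coarser than both $T_1$ and $T_2$. Then both sequences and their inverses converge to $1$ in $T$. If multiplication were continuous for $T$, the constant sequence $t_{12}$ would converge to $1$, and $T$ could not be Hausdorff. So a Hausdorff topology lying below both $T_1$ and $T_2$ is not a group topology. We shall meet two topologies, defined from the group alone, that always lie below $T_1$ and $T_2$. The work in the first half of the lecture is to show that on this $G$ they are Hausdorff.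

## Three topologies read off from a group

Let $G$ be a group with identity $e$. A **group topology** on $G$ is a topology for which multiplication $G\times G\to G$ and inversion $G\to G$ are continuous.

**Elementary algebraic sets.** Let $G[x]=G*\langle x\rangle$ be the free product of $G$ with the infinite cyclic group generated by a variable $x$. Its elements are words such as $w=g_0x^{n_1}g_1x^{n_2}g_2\cdots$ with constants $g_i\in G$. For $g\in G$ let $w(g)$ be the result of substituting $g$ for $x$, and put $E_w=\{g\in G:w(g)=e\}$. For example, $w=[x,a]$ gives the centralizer $E_w=C_G(a)$, and $w=xa^{-1}$ gives $E_w=\{a\}$.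

**Zariski topology $\mathfrak Z_G$.** The sets $E_w$ form a subbase for the closed sets. Thus the closed sets are the intersections of finite unions of sets $E_w$. Points are closed, since $\{a\}=E_{xa^{-1}}$.

**Markov topology $\mathfrak M_G$.** This is the intersection of all Hausdorff group topologies on $G$: a set is $\mathfrak M_G$-open iff it is open in every Hausdorff group topology on $G$.

**Precompact Markov topology $\mathfrak P_G$.** A group topology is *precompact* (totally bounded) if for every open $U\ni e$ there is a finite $S\subseteq G$ with $SU=G$. For instance, the $2$-adic topology on $\mathbb Z$, with base $2^k\mathbb Z$ at $0$, is precompact; the discrete topology on an infinite group is not. $\mathfrak P_G$ is the intersection of all precompact Hausdorff group topologies on $G$. If there are none, $\mathfrak P_G$ is taken to be discrete.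

We have
$$\mathfrak Z_G\subseteq\mathfrak M_G\subseteq\mathfrak P_G. \tag{2}$$
For the first inclusion: in a Hausdorff group topology, $g\mapsto w(g)$ is continuous and $\{e\}$ is closed, so $E_w$ is closed. For the second: $\mathfrak P_G$ is either discrete or an intersection over a smaller family.

The problem, stated as Question 22, has as its source a Ph.D. thesis, at https://air.uniud.it/retrieve/e27ce0c5-7001-055e-e053-6605fe0a7873/10990_176_DanieleTollerPhDthesis.pdf. It asks: for an infinite group $G$, is $\mathfrak Z_G$ (respectively $\mathfrak M_G$, $\mathfrak P_G$) a group topology whenever it is Hausdorff? The answer is no for $\mathfrak Z_G$, no for $\mathfrak M_G$, and yes for $\mathfrak P_G$. The group $\bigcup_nSL_n(F)$, for any finite field $F$, is a countable, locally finite counterexample for the first two at once; an instance is $\bigcup_nGL_n(\mathbb F_2)$.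

We use the following textbook facts.

* *Stabilizer topologies.* Let $G$ act on a set $X$. For finite $S\subseteq X$ let $\mathrm{Stab}(S)$ be the pointwise stabilizer. The sets $g\,\mathrm{Stab}(S)$ form a base of a topology, that of pointwise convergence for discrete $X$. It is a group topology, because $g\,\mathrm{Stab}(hS)\cdot h\,\mathrm{Stab}(S)=gh\,\mathrm{Stab}(S)$ and $\big(g\,\mathrm{Stab}(g^{-1}S)\big)^{-1}=g^{-1}\mathrm{Stab}(S)$. If the action is faithful it is Hausdorff: for $g\neq h$ choose $s$ with $gs\ne hs$, and then $g\,\mathrm{Stab}(s)\cap h\,\mathrm{Stab}(s)=\varnothing$.
* *Weil's theorem.* A precompact Hausdorff topological group is, topologically, a dense subgroup of a compact Hausdorff group, its completion. Conversely, every subgroup of a compact Hausdorff group is precompact.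
* *Compactness.* A continuous map from a compact space to a Hausdorff space is closed. If $N$ is a closed normal subgroup of a compact Hausdorff group $K$, then $K/N$ is a compact Hausdorff group.

## The integers, and a direct sum of copies of $S_3$

**The integers.** For $G=\mathbb Z$, written additively, a word takes the form $w(g)=ng+a$, so $E_w$ is empty, a single point, or $\mathbb Z$. Hence $\mathfrak Z_{\mathbb Z}$ is the cofinite topology, which is not Hausdorff. Nor are the other two. Suppose $U\ni 0$ and $U'\ni1$ are disjoint and open in every precompact Hausdorff group topology. Being $2$-adically open, $U$ contains some $2^k\mathbb Z$. Being $3$-adically open, $U'$ contains some $1+3^m\mathbb Z$. By the Chinese remainder theorem these two sets meet, a contradiction. So $\mathfrak P_{\mathbb Z}$ is not Hausdorff, and by (2) neither is $\mathfrak M_{\mathbb Z}$. The hypothesis in the question fails for all three.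

**A direct sum.** Let $G=\bigoplus_{n\in\mathbb N}S_3$, with projections $\pi_n$, and let $H_n$ be the $n$-th copy of $S_3$ in $G$. An element $g$ commutes with all of $H_n$ iff $\pi_n(g)$ is central in $S_3$, that is, iff $\pi_n(g)=e$. So $\ker\pi_n=\bigcap_{a\in H_n}C_G(a)$ is $\mathfrak Z_G$-closed. Its six cosets are closed too, because translations are $\mathfrak Z_G$-homeomorphisms (checked in the next section). Each coset is the complement of the five others, so it is also open. Hence $\mathfrak Z_G$ contains the topology $\pi$ that $G$ inherits from the compact group $S_3^{\mathbb N}$. But $\pi$ is a precompact Hausdorff group topology, so $\mathfrak P_G\subseteq\pi\subseteq\mathfrak Z_G$. With (2), all three topologies equal $\pi$. Here all three are Hausdorff and all three are group topologies.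

## Joint continuity at $(e,e)$ is the only issue

Translations and inversion are homeomorphisms for all three topologies. For $\mathfrak Z_G$, the preimage of $E_w$ under $x\mapsto ax$ is $E_{w(ax)}$, under $x\mapsto xa$ it is $E_{w(xa)}$, and under inversion it is $E_{w(x^{-1})}$. For $\mathfrak M_G$ and $\mathfrak P_G$, these maps are homeomorphisms in each group topology of the family, hence for the intersection. So only joint continuity of multiplication can fail. It holds everywhere as soon as it holds at $(e,e)$: a neighborhood of $gh$ has the form $gOh$ with $O\ni e$, and $Q^2\subseteq O$ gives $(gQ)(Qh)\subseteq gOh$.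

The first attempt at a positive answer goes as follows. Let $O\ni e$ be open in every topology $\tau$ of the family. Each $\tau$ supplies a $\tau$-open $Q_\tau\ni e$ with $Q_\tau^2\subseteq O$. We need a single $Q$ that is open in *all* the $\tau$ and satisfies $Q^2\subseteq O$. The attempt stops here: $Q_\tau$ depends on $\tau$. The intersection of the $Q_\tau$ need not be open in any $\tau$. A set $Q$ that is open in two topologies $\tau$ and $\sigma$ contains a $\tau$-neighborhood and a $\sigma$-neighborhood of $e$, so $Q^2$ contains *mixed* products, on which neither topology alone has any hold. Formula (1) is made of such mixed products. For $\mathfrak M_G$ and $\mathfrak Z_G$ the attempt cannot be repaired; for $\mathfrak P_G$ compactness gives another route.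

## Groups containing all transvections

We now set up the counterexamples in general. The general form gives examples in every infinite cardinality.

Let $F$ be a finite field, $V$ an infinite-dimensional $F$-space, and $W\le V^*$ a subspace that separates the points of $V$: for each $z\ne0$ some $\varphi\in W$ has $\varphi(z)\neq0$. Then $\dim W=\infty$, since finitely many functionals have a common nonzero zero in $V$. For $v\in V\setminus\{0\}$ and $\varphi\in W\setminus\{0\}$ with $\varphi(v)=0$, the map
$$t_{v,\varphi}=1+v\otimes\varphi,\qquad t_{v,\varphi}^{-1}=1-v\otimes\varphi,$$
is called a *transvection*. Let $GL(V,W)$ be the group of $x\in GL(V)$ with $\varphi\circ x^{\pm1}\in W$ for all $\varphi\in W$. It contains all transvections, because $\psi\circ t_{v,\varphi}=\psi+\psi(v)\varphi$.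

**Theorem 1.** Let $G\le GL(V,W)$ contain all transvections $t_{v,\varphi}$ ($v\in V$, $\varphi\in W$) and no scalar $\lambda\cdot1$ with $\lambda\neq1$. Then:

1. $\mathfrak Z_G$ is Hausdorff, hence so is $\mathfrak M_G\supseteq\mathfrak Z_G$.
2. There are Hausdorff group topologies $T_1,T_2$ on $G$ such that no Hausdorff group topology on $G$ is contained in $T_1\cap T_2$. If $G$ is generated by transvections, the only group topology contained in $T_1\cap T_2$ is the indiscrete one.
3. Neither $\mathfrak Z_G$ nor $\mathfrak M_G$ is a group topology. In both, multiplication $G\times G\to G$ is already discontinuous.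

**Examples.** Let $\kappa$ be an infinite cardinal, $V=F^{(\kappa)}$, $W$ the span of the coordinate functionals, and $G$ the group generated by all transvections. Every element of $G$ is $1$ plus a map of finite rank. A scalar $\lambda\neq1$ is not of this form, because $(\lambda-1)\cdot1$ has infinite rank. So Theorem 1 applies. Moreover $|G|=\kappa$: since $F$ is finite, $|V|=|W|=\kappa$, so there are at most $\kappa$ transvections and $|G|\le\kappa$; and the transvections $1+\varepsilon_i\otimes\varepsilon_{1}^*$, for the $\kappa$ indices $i\neq1$, are distinct.

For $\kappa=\omega$ we get $G=\bigcup_nSL_n(F)$. Indeed, $v$ and $\varphi$ involve only the first $n$ coordinates for some $n$, and then $t_{v,\varphi}$ lies in $SL_n(F)$, as $\det t_{v,\varphi}=1+\varphi(v)=1$. Conversely, $SL_n(F)$ is generated by its elementary matrices $1+c\,\varepsilon_i\otimes\varepsilon_j^*$ with $i\neq j$. This group is countable, and it is locally finite because a finite subset lies in one finite group $SL_n(F)$.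

**Lemma 2.**

(a) For every finite-dimensional $A\le V$, restriction maps $W$ onto $A^*$.

(b) For $x\in G$, $x\,t_{v,\varphi}\,x^{-1}=t_{xv,\ \varphi\circ x^{-1}}$.

(c) $t_{v,\varphi}$ and $t_{u,\psi}$ commute iff $\varphi(u)=0$ and $\psi(v)=0$.

**Proof.** (a) If the image were a proper subspace of $A^*$, some nonzero vector of $A$ would be annihilated by it, hence by all of $W$. This contradicts that $W$ separates points.

(b) $x\,t_{v,\varphi}\,x^{-1}z=z+\varphi(x^{-1}z)\,xv$.

(c) Since $(v\otimes\varphi)(u\otimes\psi)=\varphi(u)\,v\otimes\psi$, multiplying out both products shows that the two transvections commute iff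
$$\varphi(u)\;v\otimes\psi=\psi(v)\;u\otimes\varphi .$$
If both scalars vanish, this holds. Conversely, assume it holds and suppose $\varphi(u)\neq0$. Then the left side is nonzero with image $Fv$. So the right side is nonzero, and its image is $Fu$. Hence $u\in Fv$ and $\varphi(u)\in F\varphi(v)=0$, a contradiction. So $\varphi(u)=0$, and then $\psi(v)\,u\otimes\varphi=0$ with $u,\varphi\neq0$ forces $\psi(v)=0$. $\square$

## Vanishing of one matrix coefficient is a Zariski-closed condition

To separate points in $\mathfrak Z_G$ we want closed sets that constrain $x$ through a single scalar $\psi(xv)$. Lemma 2(c) suggests the equation $[\,x\,t_{v,\varphi}\,x^{-1},\,t_{u,\psi}\,]=e$, which contains the condition $\psi(xv)=0$. Its defect is that it also contains the second condition $\varphi(x^{-1}u)=0$, which really cuts the set down. For $v=\varepsilon_2$, $\psi=\varepsilon_1^*$, $\varphi=\varepsilon_3^*$, $u=\varepsilon_3$, the element $x=e$ satisfies $\psi(xv)=0$ but not $\varphi(x^{-1}u)=0$. The remedy is to let $u$ run over a plane: a functional on a plane always kills *some* nonzero $u$, and over a finite field a plane has finitely many vectors.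

**Lemma 3.** For $0\ne v\in V$ and $0\ne\psi\in W$, the set $C_{\psi,v}=\{x\in G:\psi(xv)=0\}$ is $\mathfrak Z_G$-closed.

**Proof.** Choose $0\ne\varphi\in W$ with $\varphi(v)=0$. This is possible because $\dim W=\infty$, while $\varphi(v)=0$ is one linear condition on $\varphi$. Choose a $2$-dimensional subspace $S\le\ker\psi$. For $0\neq u\in S$ both $t_{v,\varphi}$ and $t_{u,\psi}$ are transvections, hence elements of $G$. Put
$$w_u=\big[\,x\,t_{v,\varphi}\,x^{-1},\ t_{u,\psi}\,\big]\in G[x].$$
By Lemma 2(b) and (c),
$$E_{w_u}=\{x\in G:\ \psi(xv)=0\ \text{ and }\ \varphi(x^{-1}u)=0\}. \tag{3}$$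
So $E_{w_u}\subseteq C_{\psi,v}$. Conversely let $x\in C_{\psi,v}$. The functional $\varphi\circ x^{-1}$ restricted to the $2$-dimensional space $S$ kills some nonzero $u\in S$, and then $x\in E_{w_u}$. Hence
$$C_{\psi,v}=\bigcup_{0\ne u\in S}E_{w_u}.$$
This is a finite union because $F$ is finite. $\square$

Over $\mathbb F_2$, with the choices above and $S$ spanned by $\varepsilon_3,\varepsilon_4$, the set $C_{\psi,v}$ consists of the matrices whose $(1,2)$ entry is $0$. With $p,q$ the $(3,3)$ and $(3,4)$ entries of $x^{-1}$, the second conditions for the three nonzero $u$ read $p=0$, $q=0$, $p+q=0$. One of the three always holds in $\mathbb F_2$.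

**Proof of Theorem 1, part 1.**

**Step 1: reduction to separating $e$ from $g$.** Translations are $\mathfrak Z_G$-homeomorphisms, so it suffices to separate $e$ from each $g\neq e$: to separate $h\ne k$, translate by $h$ the neighborhoods that separate $e$ and $h^{-1}k$.

**Step 2: choosing a coefficient that distinguishes $g$ from $e$.** By hypothesis $g$ is not a scalar. So there is $v\in V$ with $gv\notin Fv$. Indeed, suppose every vector were an eigenvector, with eigenvalues $\mu$ and $\nu$ for independent $y$ and $z$. The vector $y+z$ has some eigenvalue $\rho$, so $\mu y+\nu z=\rho(y+z)$ gives $\mu=\rho=\nu$. Since also dependent nonzero vectors share their eigenvalue, $g$ would be scalar. Fix such a $v$. Then $v\neq0$, and $v,gv$ are independent. By Lemma 2(a) there is $\psi\in W$ with $\psi(v)=0$ and $\psi(gv)\ne0$. Pick $v_2\in V$ with $\psi(v_2)=1$; then $v_2\notin Fv$.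

**Step 3: two disjoint open sets.** Lemma 3 makes conditions $\psi(xz)\ne0$ open, so $\psi(xv)\neq0$ is a neighborhood of $g$. We need an *open* neighborhood of $e$ on which $\psi(xv)=0$. In the plane spanned by $v$ and $v_2$, the functional $\psi\circ x$ kills some line. If we forbid every line except $Fv$, it must kill $Fv$. The other lines are spanned by $v_2$ and by $v-\lambda v_2$ with $\lambda\ne0$. So put
$$O_e=\{x:\psi(xv_2)\ne0\}\cap\bigcap_{\lambda\in F\setminus\{0\}}\{x:\psi(x(v-\lambda v_2))\ne0\},\qquad O_g=\{x:\psi(xv)\neq0\}.$$
The vectors $v_2$, $v-\lambda v_2$ and $v$ are nonzero, so by Lemma 3 both sets are open; the intersection is finite because $F$ is finite. We have $e\in O_e$, since $\psi(v_2)=1$ and $\psi(v-\lambda v_2)=-\lambda\neq0$, and $g\in O_g$. If $x\in O_e\cap O_g$, put $\lambda=\psi(xv)/\psi(xv_2)\ne0$. Then $\psi(x(v-\lambda v_2))=0$, contradicting $x\in O_e$. So $O_e\cap O_g=\varnothing$, and $\mathfrak Z_G$ is Hausdorff. Since $\mathfrak M_G\supseteq\mathfrak Z_G$, so is $\mathfrak M_G$. $\square$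

## Fixing vectors against fixing functionals

Let $T_1$ be the topology of pointwise convergence for the action of $G$ on the discrete set $V$. Let $T_2$ be the one for the action $x\cdot\varphi=\varphi\circ x^{-1}$ on the discrete set $W$. The first action is faithful. So is the second: if $\varphi(x^{-1}z)=\varphi(z)$ for all $\varphi\in W$ and $z\in V$, then $x^{-1}z=z$ for all $z$, as $W$ separates points. Hence $T_1$ and $T_2$ are Hausdorff group topologies. Fixing a finite set pointwise is the same as fixing its span pointwise, so the pointwise stabilizers of finite-dimensional $A\le V$ (respectively $B\le W$) form a base at $e$ for $T_1$ (respectively $T_2$).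

The next lemma is formula (1) without coordinates: $a,b$ replace $\varepsilon_1,\varepsilon_2^*$, and the vector $c$ with its dual functional $f$ replaces $\varepsilon_m,\varepsilon_m^*$.

**Lemma 4.** Let $a\in V\setminus\{0\}$ and $b\in W\setminus\{0\}$ with $b(a)=0$. Let $O$ be a neighborhood of $e$ in a topology $T\subseteq T_1\cap T_2$ for which multiplication is jointly continuous. Then $t_{a,b}\in O$.

**Proof.** **Step 1: a neighborhood seen by both topologies.** By continuity of the fourfold product at $(e,e,e,e)$ there is a $T$-open $Q\ni e$ with $Q^4\subseteq O$. Since $Q$ is open in $T_1$ and in $T_2$, there are finite-dimensional $A\le V$ and $B\le W$ such that $Q$ contains the pointwise stabilizer of $A$ and that of $B$. Enlarging $A$ and $B$ shrinks the stabilizers, so we may assume $a\in A$ and $b\in B$.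

**Step 2: room outside $A$ and $B$.** The subspace $B^\perp=\{z\in V:\beta(z)=0\text{ for all }\beta\in B\}$ has finite codimension, so it is infinite-dimensional and not contained in $A$. Pick $c\in B^\perp\setminus A$. By Lemma 2(a) applied to $A+Fc$ there is $f\in W$ with $f|_A=0$ and $f(c)=1$.

**Step 3: two small transvections.** Put $x=t_{a,f}$ and $y=t_{c,b}$. These are transvections: $f(a)=0$ as $a\in A$, $b(c)=0$ as $b\in B$ and $c\in B^\perp$, and $a,f,c,b$ are all nonzero. For $z\in A$ we have $xz=z+f(z)a=z$, so $x$ fixes $A$ pointwise. For $\beta\in B$ we have $\beta\circ y^{-1}=\beta-\beta(c)b=\beta$, so $y$ fixes $B$ pointwise. Stabilizers are subgroups, hence $x^{\pm1},y^{\pm1}\in Q$ and $xyx^{-1}y^{-1}\in Q^4\subseteq O$.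

**Step 4: the commutator.** We have $xc=c+f(c)a=c+a$ and $b\circ x^{-1}=b-b(a)f=b$. By Lemma 2(b), $xyx^{-1}=1+(c+a)\otimes b$. Since $b(c)=0$,
$$xyx^{-1}y^{-1}=\big(1+(c+a)\otimes b\big)\big(1-c\otimes b\big)=1+(c+a)\otimes b-c\otimes b-b(c)\,(c+a)\otimes b=1+a\otimes b=t_{a,b}.$$
So $t_{a,b}\in O$. $\square$

**Proof of Theorem 1, part 2.** Transvections exist: take $a\ne0$, and $0\neq b\in W$ with $b(a)=0$, which exists because $\dim W=\infty$. Let $T\subseteq T_1\cap T_2$ be a group topology. By Lemma 4 every transvection lies in every neighborhood of $e$, so $T$ is not Hausdorff. Suppose now that transvections generate $G$. The $T$-closure of $\{e\}$ is a subgroup, and it is the intersection of all neighborhoods of $e$: a point $x$ is in the closure iff $e\in xU$ for every symmetric neighborhood $U$ of $e$, that is, iff $x\in U$ for every such $U$. This subgroup contains all transvections, so it is $G$. Thus the only neighborhood of $e$ is $G$. If $U$ is open and $g\in U$, then $g^{-1}U$ is a neighborhood of $e$, so $U=G$. Hence $T$ is indiscrete. $\square$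

**Proof of Theorem 1, part 3.** By (2) and the definition of $\mathfrak M_G$, we have $\mathfrak Z_G\subseteq\mathfrak M_G\subseteq T_1\cap T_2$. If multiplication were continuous for $T=\mathfrak Z_G$ or $T=\mathfrak M_G$, Lemma 4 would put some $t_{a,b}\neq e$ in every $T$-neighborhood of $e$. That contradicts part 1. $\blacksquare$

This group does not decide the question for $\mathfrak P_G$ in the same way, since $T_1$ and $T_2$ are not precompact. Take $G=\bigcup_nSL_n(F)$. The $T_1$-open stabilizer of $\varepsilon_1$ has infinite index, because the orbit of $\varepsilon_1$ contains the vectors $t_{m1}\varepsilon_1=\varepsilon_1+\varepsilon_m$ for all $m\ge2$. Likewise the orbit of $\varepsilon_1^*$ contains $\varepsilon_1^*\circ t_{1m}^{-1}=\varepsilon_1^*-\varepsilon_m^*$ for all $m\geq2$. In a precompact group an open subgroup has finite index.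

## Infinite fields: one-parameter subgroups in the Zariski topology

Finiteness of $F$ was used twice in part 1, each time to keep a union or intersection finite. The next result shows that for $\mathfrak Z_G$ it cannot be dropped.

**Proposition 5.** Let $F$ be an infinite field and let $G\le GL(V)$ contain $\theta(c)=1+c\,v\otimes\varphi$ for all $c\in F$, with fixed $v\ne0$, $\varphi\ne0$, $\varphi(v)=0$. Then $\mathfrak Z_G$ is not Hausdorff. Consequently $\mathfrak Z_{\bigcup_nSL_n(F)}$ is Hausdorff iff $F$ is finite.

**Proof.** Let $w\in G[x]$. Since $\varphi(v)=0$, we have $\theta(c)^{\pm1}=1\pm c\,v\otimes\varphi$. So $w(\theta(c))$ is a product of fixed elements of $G$ and factors $1\pm c\,v\otimes\varphi$. Hence for all $z\in V$ and $\psi\in V^*$ the scalar $\psi\big(w(\theta(c))z-z\big)$ is a polynomial in $c$. The set $\{c\in F:w(\theta(c))=e\}$ is the common zero set of these polynomials, over all $z$ and $\psi$. So it is finite or all of $F$. Therefore $E_w\cap\theta(F)$ is finite or equal to $\theta(F)$, and the same is true of intersections of finite unions of such sets. Thus $\mathfrak Z_G$ induces on $\theta(F)$ a topology contained in the cofinite one. The set $\theta(F)$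 is infinite, because $\theta$ is injective, so this topology is not Hausdorff, and neither is $\mathfrak Z_G$.

For infinite $F$ the group $\bigcup_nSL_n(F)$ acts on $F^{(\omega)}$ and contains $1+c\,\varepsilon_1\otimes\varepsilon_2^*$ for all $c\in F$, so its Zariski topology is not Hausdorff. For finite $F$ it is Hausdorff by Theorem 1. $\blacksquare$

## One compact group carrying all the precompact topologies

We turn to $\mathfrak P_G$. The positive answer follows from a statement about families of topologies.

**Theorem 6.** Let $\mathcal T$ be a nonempty family of precompact Hausdorff group topologies on a group $G$, closed under passing to coarser Hausdorff group topologies. If $\bigcap\mathcal T$ is Hausdorff, then $\bigcap\mathcal T\in\mathcal T$. In particular $\bigcap\mathcal T$ is a precompact Hausdorff group topology.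

The construction behind the proof turns topologies into normal subgroups. For $\tau\in\mathcal T$ let $K_\tau$ be the compact completion of $(G,\tau)$. Let $K$ be the closure of the diagonal image of $G$ in $\prod_{\tau\in\mathcal T}K_\tau$. The closure of a subgroup is a subgroup, so $K$ is a compact Hausdorff group. The diagonal map is injective, because each $G\to K_\tau$ is and $\mathcal T\ne\varnothing$. So we regard $G$ as a dense abstract subgroup of $K$. For $A\subseteq G$, let $\overline A$ denote the closure in $K$.

Let $N$ be a closed normal subgroup of $K$ with $N\cap G=\{e\}$. Then $G\to K/N$ is injective, and it induces on $G$ a precompact Hausdorff group topology $\tau_N$. Call $N$ **admissible** if moreover $\tau_N\in\mathcal T$.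

**Lemma 7.**

(i) Every $\tau\in\mathcal T$ equals $\tau_N$ for some admissible $N$.

(ii) If $N$ is admissible, $N\subseteq N'$, and $N'$ is a closed normal subgroup of $K$ with $N'\cap G=\{e\}$, then $\tau_{N'}\subseteq\tau_N$, and $N'$ is admissible.

(iii) For $N$ admissible, the $\tau_N$-closure of $A\subseteq G$ is $G\cap\overline AN$. Hence, if $A$ is closed in $\bigcap\mathcal T$, then $G\cap\overline AN=A$ for every admissible $N$.

**Proof.** (i) Let $p_\tau:K\to K_\tau$ be the projection and $N=\ker p_\tau$. The image of $p_\tau$ is compact and contains the dense subgroup $G$, so $p_\tau$ is onto. The induced map $K/N\to K_\tau$ is a continuous bijective homomorphism from a compact group to a Hausdorff group, hence a topological isomorphism. As $p_\tau|_G$ is injective, $N\cap G=\{e\}$. The topology that $G$ inherits from $K/N$ is the one it inherits from $K_\tau$, so $\tau_N=\tau\in\mathcal T$.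

(ii) The map $G\to K/N'$ is the composite of $G\to K/N$ with the continuous map $K/N\to K/N'$, so $\tau_{N'}\subseteq\tau_N$. Thus $\tau_{N'}$ is a Hausdorff group topology coarser than $\tau_N\in\mathcal T$, and it lies in $\mathcal T$ by hypothesis.

(iii) Let $\pi:K\to K/N$ be the quotient map, which is continuous and closed. The set $\pi(\overline A)$ is closed and contains $\pi(A)$, and by continuity it lies in the closure of $\pi(A)$. So it is that closure. The $\tau_N$-closure of $A$ is the preimage in $G$ of this set, namely $G\cap\pi^{-1}(\pi(\overline A))=G\cap\overline AN$. If $A$ is closed in $\bigcap\mathcal T$, it is closed in $\tau_N\in\mathcal T$, and the second claim follows. $\square$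

By (ii), larger admissible subgroups give coarser topologies. So Theorem 6 follows once there is a *largest* admissible subgroup. Given admissible $N_1,N_2$, the natural candidate for something above both is $N_1N_2$. It is closed and normal, but it may meet $G$. For $G=\mathbb Z$ and $\mathcal T$ all precompact Hausdorff group topologies, let $N_1,N_2$ be the kernels of $p_2:K\to\mathbb Z_2$ and $p_3:K\to\mathbb Z_3$, the projections for the $2$-adic and $3$-adic topologies. The image of $K$ in $\mathbb Z_2\times\mathbb Z_3$ is compact and contains the diagonal copy of $\mathbb Z$, which is dense by the Chinese remainder theorem. So $K\to\mathbb Z_2\times\mathbb Z_3$ is onto. For $k\in K$ choose $n\in K$ with $p_2(n)=0$ and $p_3(n)=p_3(k)$. Then $n\in N_1$ and $n^{-1}k\in N_2$. Hence $N_1N_2=K\supseteq G$.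

So the Hausdorff hypothesis has to be used, and there is a difficulty in using it. If $g=ab\in G$ with $a\in N_1$ and $b\in N_2$, then $a$ and $b$ usually lie outside $G$, where $\bigcap\mathcal T$ says nothing. The way in is to express separation by two closed sets covering $G$. By density their closures cover all of $K$, so the point $a$ must lie in one of them.

## Two closed sets that cover $K$, and the largest admissible subgroup

**Proof of Theorem 6.** Assume $\bigcap\mathcal T$ is Hausdorff. For $g\in G\setminus\{e\}$ take disjoint $\bigcap\mathcal T$-open sets, one containing $e$ and the other containing $g$, and let $A,B$ be their complements. Then $A,B$ are $\bigcap\mathcal T$-closed with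
$$A\cup B=G,\qquad e\notin A,\qquad g\notin B,\qquad\text{hence}\qquad \overline A\cup\overline B=\overline G=K. \tag{4}$$

**Step 1: if $N_1,N_2$ are admissible, so is $N_1N_2$.** This gives a common upper bound for two admissible subgroups. The product $N_1N_2$ is a normal subgroup. It is compact, being the image of $N_1\times N_2$ under multiplication, hence closed. By Lemma 7(ii), with $N=N_1$ and $N'=N_1N_2$, we only need $N_1N_2\cap G=\{e\}$. Suppose $e\ne g=ab\in G$ with $a\in N_1$ and $b\in N_2$, and take $A,B$ as in (4). By (4), $a\in\overline A$ or $a\in\overline B$.

If $a\in\overline A$, then $e=aa^{-1}\in G\cap\overline AN_1=A$ by Lemma 7(iii), contradicting $e\notin A$.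

If $a\in\overline B$, then $g=ab\in G\cap\overline BN_2=B$ by Lemma 7(iii), contradicting $g\notin B$.

Both cases are impossible, so no such $g$ exists. The topology $\tau_{N_1}$ handled $A$ and $\tau_{N_2}$ handled $B$, and this is possible because $A$ and $B$ are closed in both.

**Step 2: there is a largest admissible subgroup.** Step 1 handles finitely many subgroups; now we take all of them and must pass to a closure. Let $D$ be the union of all admissible subgroups. By Step 1 any two of them lie in a third, so the union is directed and $D$ is a normal subgroup of $K$. Put $M=\overline D$, a closed normal subgroup. Suppose $e\ne g\in M\cap G$, and take $A,B$ as in (4).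

If some admissible $N$ contained a point $a\in\overline A$, then $e=aa^{-1}\in G\cap\overline AN=A$, a contradiction. So $D\cap\overline A=\varnothing$. By (4), $D\subseteq\overline B$. As $\overline B$ is closed, $M\subseteq\overline B$, and so $g\in\overline B$. Take any admissible $N$; one exists by Lemma 7(i), since $\mathcal T\neq\varnothing$. Then $g\in G\cap\overline BN=B$, a contradiction.

Therefore $M\cap G=\{e\}$. Since $M$ contains an admissible subgroup, $M$ is admissible by Lemma 7(ii).

**Step 3: $\tau_M$ is the intersection.** Let $\tau\in\mathcal T$. By Lemma 7(i), $\tau=\tau_N$ with $N$ admissible. Then $N\subseteq D\subseteq M$, so $\tau_M\subseteq\tau_N=\tau$ by Lemma 7(ii). Thus $\tau_M\subseteq\bigcap\mathcal T$. Since $\tau_M\in\mathcal T$, also $\bigcap\mathcal T\subseteq\tau_M$. Hence $\bigcap\mathcal T=\tau_M\in\mathcal T$. $\blacksquare$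

## The precompact Markov topology, and finite-index topologies

A Hausdorff group topology is *minimal* if no Hausdorff group topology is strictly coarser.

**Corollary 8.** If $\mathfrak P_G$ is Hausdorff, then it is a group topology. Moreover, if $G$ admits a precompact Hausdorff group topology, then $\mathfrak P_G$ is Hausdorff iff $G$ has a coarsest precompact Hausdorff group topology, and then $\mathfrak P_G$ is that topology (which is a minimal Hausdorff group topology).

**Proof.** If $G$ has no precompact Hausdorff group topology, then $\mathfrak P_G$ is discrete by convention, hence a group topology. Otherwise let $\mathcal T$ be the nonempty family of *all* precompact Hausdorff group topologies on $G$, so that $\bigcap\mathcal T=\mathfrak P_G$.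

The family is closed under coarser Hausdorff group topologies: if $\sigma\subseteq\tau$ and $\tau$ is precompact, a $\sigma$-open $U\ni e$ is $\tau$-open, so $SU=G$ for some finite $S$. Hence Theorem 6 applies. If $\mathfrak P_G$ is Hausdorff, then $\mathfrak P_G\in\mathcal T$. So it is a group topology, and it is the coarsest member of $\mathcal T$. Conversely, a coarsest member of $\mathcal T$ equals $\bigcap\mathcal T=\mathfrak P_G$, which is then Hausdorff.

For minimality, let $\sigma\subseteq\mathfrak P_G$ be a Hausdorff group topology. It is precompact by the remark above, so $\sigma\in\mathcal T$ and $\mathfrak P_G\subseteq\sigma$. Hence $\sigma=\mathfrak P_G$. $\blacksquare$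

The corollary holds for every group $G$, in particular for every infinite one, which answers the question for $\mathfrak P_G$.

**Example.** Theorem 6 also applies to the family $\mathcal T$ of all Hausdorff group topologies on $G$ with a base at $e$ of open normal subgroups of finite index, if $\mathcal T$ is nonempty. Such topologies are precompact. It remains to check that the family is closed under coarser Hausdorff group topologies.

Let $\tau\in\mathcal T$, with completion $K_\tau$. If $H$ is a $\tau$-open normal subgroup of finite index in $G$, its closure $\overline H$ in $K_\tau$ is normal and closed of finite index, hence open. These closures form a base at the identity of $K_\tau$. Indeed, every neighborhood of the identity contains a closed one, whose trace on $G$ contains some $H$, so the closed neighborhood contains $\overline H$.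

Let $\sigma\subseteq\tau$ be a Hausdorff group topology. It is precompact, and the identity map $(G,\tau)\to(G,\sigma)$ extends to a continuous homomorphism $K_\tau\to K_\sigma$ of completions. This is onto as in Lemma 7(i), so $K_\sigma\cong K_\tau/L$ for a closed normal $L$. A neighborhood of the identity in $K_\tau/L$ has a preimage containing some open normal subgroup $U$ of $K_\tau$, so it contains $UL/L$, which is open, normal and of finite index. Intersecting such subgroups of $K_\sigma$ with $G$ gives a base at $e$ for $\sigma$ of open normal subgroups of finite index. So $\sigma\in\mathcal T$.
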